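\title{Continuous decompositions of Euclidean space into locally connected cell-like sets}

\begin{abstract}
We show that for $k\ge 0$ and $n\ge 2k+4$ Euclidean $n$-space has a continuous decomposition into nondegenerate cell-like sets that are homotopically locally connected through dimension $k$. This proves a conjecture that was posed for $n\ge 2k+5$. The elements are the fibers of an open map $\mathbb R^n\to\mathbb R^n$, obtained as a limit of compositions of shears along a rapidly oscillating function whose level sets are $k$-connected at the scale of the oscillation. The construction also gives decompositions of arbitrary $n$-manifolds and of tori.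
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{decomposition} of a space $X$ is a family $H$ of pairwise disjoint nonempty compact sets that cover $X$. It is \emph{upper semicontinuous} if, for each open set $U\subset X$, the union of the elements of $H$ contained in $U$ is open. It is \emph{continuous} if, in addition, for each open set $U$ the union of the elements that meet $U$ is open. The first condition says that the elements near an element $h$ stay close to $h$; the second says that they come close to every point of $h$. A set is \emph{nondegenerate} if it has more than one point, and $H$ is \emph{nontrivial} if some element is nondegenerate.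

Upper semicontinuity is easy to arrange and continuity is not. A segment $h\subset\mathbb R^n$ together with the points outside $h$ is an upper semicontinuous decomposition, but for a small ball $U$ about a point of $h$ the union of the elements meeting $U$ is $U\cup h$, which is not open. No element $h$ of a continuous decomposition of $\mathbb R^n$ has an interior point: for a ball $U\subset h$ the union of the elements meeting $U$ is $h$, and a nonempty compact subset of $\mathbb R^n$ is not open. The origin and the concentric spheres around it do form a nontrivial continuous decomposition, so the question becomes interesting when the elements are required to resemble points.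

A compact set $C\subset\mathbb R^n$ is \emph{cell-like} if it has the shape of a point, equivalently if it is contractible in each of its neighborhoods $U$, meaning that the inclusion $C\to U$ is homotopic to a constant. Spheres around the origin are not cell-like. Cell-like subsets of the line are points and compact intervals, so the line has only the trivial continuous decomposition into cell-like sets. Being cell-like is a global condition that permits bad local behavior: the closure of the graph of $\sin(1/x)$, $0<x\le 1$, is the intersection of the contractible sets obtained by adding the rectangles $[0,1/j]\times[-1,1]$, hence is cell-like, and it is not locally connected. Local behavior is measured as follows. A space $A$ is \emph{homotopically locally connected through dimension $k$}, or $LC^k$, if for every $x\in A$, every neighborhood $U$ of $x$ in $A$ and every integer $0\le m\le k$ there is a neighborhood $V\subset U$ of $x$ in $A$ such that every map $S^m\to V$ is null-homotopic in $U$. The condition $LC^0$ says that nearby points are joined by small paths, which is local path connectedness. Cells are $LC^k$ for every $k$.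

The following results are quoted in \cite{cells}. There is no nontrivial continuous decomposition of $\mathbb R^n$ into points and $1$-dimensional decomposable cell-like sets (Dyer); here a continuum is decomposable if it is the union of two proper subcontinua. There is no nontrivial continuous decomposition of $\mathbb R^n$ into points and $k$-cells, for any $k$ (S.~Jones). More generally, for positive integers $r,s$ with $r+s\ge n$, the only continuous decomposition of $\mathbb R^n$ into points, $r$-cells and $s$-cells is the trivial one. Continuous decompositions of $\mathbb R^2$ into nondegenerate cell-like sets exist (Anderson), but their elements cannot all be locally connected. So very regular elements are excluded and very irregular ones occur. Between the two, one expects dimension to help: the condition $LC^k$ concerns only disks of dimension at most $k+1$, and such a disk can be moved off any obstacle of codimension $k+2$. The paper \cite{cells} poses the following.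

\begin{quote}
\textbf{Conjecture B.} For each positive integer $n$ and each integer $k\ge0$ with $2k+5\le n$, there is a nontrivial continuous decomposition of $\mathbb R^n$ consisting of cell-like sets that are homotopically (or, at least, homologically) locally connected through dimension $k$.
\end{quote}

We prove the homotopical form, so the homological alternative plays no role below. The range $n\ge 2k+4$ suffices, and the decomposition consists of the fibers of a self-map of $\mathbb R^n$.

Throughout, $|\cdot|$ is the sup norm on $\mathbb R^N$, and $B(u,r)$ is the open sup-norm ball, an open cube and hence convex. Distances, diameters and Lipschitz constants refer to $|\cdot|$. The diameter of a map is the diameter of its image, and for maps $\sigma,\sigma'$ with a common domain $|\sigma-\sigma'|\le\theta$ means $|\sigma(x)-\sigma'(x)|\le\theta$ for all $x$. A map on $S^m$ \emph{extends in} a set $A'$ if it extends to a map $D^{m+1}\to A'$; this is the same as being null-homotopic in $A'$. An \emph{$n$-cell} is a space homeomorphic to $[0,1]^n$.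

\begin{theorem}\label{thm:main}
Let $k\ge0$, $n\ge 2k+4$ and $0<\kappa\le1$. There is a continuous surjection $f:\mathbb R^n\to\mathbb R^n$ with the following properties.
\begin{enumerate}
\item[(1)] $f(x)-x\in[0,2\kappa]^n$ for all $x$, so $f$ is proper; $f$ is a uniform limit of bi-Lipschitz homeomorphisms.
\item[(2)] $f$ is open.
\item[(3)] Each fiber $f^{-1}(y)$ is a nested intersection of $n$-cells, hence cell-like, and $\frac34\kappa\le\operatorname{diam}f^{-1}(y)\le2\kappa$.
\item[(4)] The fibers are uniformly $LC^k$: for every $\eta>0$ there is $\delta>0$ such that for all $y$ and all $0\le m\le k$, every map $S^m\to f^{-1}(y)$ of diameter $<\delta$ extends to a map $D^{m+1}\to f^{-1}(y)$ of diameter $<\eta$.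
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For $n\ge2k+4$, and in particular for $n\ge 2k+5$, the family $H=\{f^{-1}(y):y\in\mathbb R^n\}$ is a continuous decomposition of $\mathbb R^n$ into nondegenerate cell-like $LC^k$ sets, and $\mathbb R^n/H$ is homeomorphic to $\mathbb R^n$.
\end{corollary}

The choice of $\kappa$ makes the elements uniformly as small as desired. For $k=0$ the corollary gives a continuous decomposition of $\mathbb R^4$ into nondegenerate locally connected cell-like continua. We do not determine whether the bound $2k+4$ is optimal; the case $n=2k+3$, which for $k=0$ concerns locally connected elements in $\mathbb R^3$, is not settled here.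

Section~\ref{sec:maps} derives the corollary from the theorem. Section~\ref{sec:idea} explains the construction and works out the case $k=0$, $n=4$ by hand. The proof of the theorem occupies Sections~\ref{sec:lambda}--\ref{sec:proof}, and Section~\ref{sec:manifolds} treats manifolds and tori.

\section{From maps to decompositions}\label{sec:maps}

For later use, we call a compact subset of a manifold $M$ cell-like if it is contractible in each of its neighborhoods in $M$. The sets that we construct in manifolds are homeomorphic to cell-like subsets of $\mathbb R^n$, so they also have the shape of a point.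

\begin{lemma}\label{lem:maps}
\begin{enumerate}
\item[(a)] Let $F:X\to Y$ be a continuous surjection that is closed and open and has compact fibers. Then the fibers of $F$ form a continuous decomposition $H$ of $X$, and $X/H\cong Y$.
\item[(b)] If $N_0\supset N_1\supset\cdots$ are $n$-cells in a manifold $M$, then $\bigcap_lN_l$ is cell-like.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The fibers are pairwise disjoint nonempty compact sets that cover $X$. Let $U\subset X$ be open. The union of the fibers contained in $U$ is $X\setminus F^{-1}(F(X\setminus U))$, which is open because $F$ is closed. The union of the fibers that meet $U$ is $F^{-1}(F(U))$, which is open because $F$ is open. A closed continuous surjection is a quotient map, so $F$ induces a homeomorphism $X/H\to Y$.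

(b) The intersection $C$ is compact and nonempty. If $U$ is an open set containing $C$, the nested compact sets $N_l\setminus U$ have empty intersection, so $N_l\subset U$ for some $l$. A contraction of $N_l$ restricts to a contraction of $C$ in $U$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
A proper map $\mathbb R^n\to\mathbb R^n$ is closed and has compact fibers, so Lemma~\ref{lem:maps}(a) applies by (1) and (2). The fibers are nondegenerate and cell-like by (3). Let $A=f^{-1}(y)$, let $x\in A$, and let $U$ be a neighborhood of $x$ in $A$. Choose $\eta>0$ with $A\cap B(x,2\eta)\subset U$, take $\delta\le2\eta$ as in (4), and put $V=A\cap B(x,\delta/2)$. A map $S^m\to V$ with $m\le k$ has compact image in $B(x,\delta/2)$, hence diameter $<\delta$. Its extension to $D^{m+1}$ has diameter $<\eta$ and contains a point within $\delta/2\le\eta$ of $x$, so it lies in $A\cap B(x,2\eta)\subset U$.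
\end{proof}

\section{One shear, and the case $k=0$}\label{sec:idea}

A fiber of $f$ must be large, have no interior, and vary continuously with $y$. We start from the boxes $y-R_0$, where $R_0$ is a fixed box with sides about $\kappa$. These are cells, they are large, and they vary continuously, but they overlap. The plan is to replace each box by a thin cell that nearly fills it, to do so for all $y$ at once by means of a homeomorphism of $\mathbb R^n$, and to repeat.

Write $w=(\hat w,w_n)\in\mathbb R^{n-1}\times\mathbb R$. Let $\lambda:\mathbb R^{n-1}\to[0,1]$ be a $\mathbb Z^{n-1}$-periodic Lipschitz function that takes every value in $[0,1]$, and consider the shear $g(w)=w+\alpha\lambda(\hat w/\varepsilon)e_n$ with amplitude $\alpha$ and a much smaller wavelength $\varepsilon$. For a box $P=\hat P\times[-\rho,0]$ with $\rho$ much smaller than $\alpha$,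
\[
g^{-1}(P)=\{w:\ \hat w\in\hat P,\ -\rho\le w_n+\alpha\lambda(\hat w/\varepsilon)\le0\}
\]
is a band of height $\rho$ that follows the graph of $-\alpha\lambda(\hat w/\varepsilon)$; see Figure~\ref{fig:band}. The band is an $n$-cell, it lies in the thicker box $P^+=\hat P\times[-\rho-\alpha,0]$, and every point of $P^+$ is within about $\varepsilon$ of it. After applying $g$ the band is a box again, and the next shear thins it in another direction. Cycling through the coordinate directions forever gives $f$ as the limit of the compositions $f_l$ of the first $l$ shears. Each fiber is a nested intersection of cells $N_l$, and in the coordinates $f_{l-1}$ the pair $N_l\subset N_{l-1}$ is a band in a box. If the wavelengths decrease fast enough, each $N_l$ is so nearly dense in $N_{l-1}$ that the fiber is nearly dense in the first box. This gives nondegeneracy and, applied to nearby values $y'$, openness.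

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.1]
\fill[gray!40] (0,2.4) \foreach \x in {0,...,5} {-- (\x+0.5,0.4) -- (\x+1,2.4)}
 -- (6,2) \foreach \x in {5,...,0} {-- (\x+0.5,0) -- (\x,2)} -- cycle;
\draw (0,0) rectangle (6,2.4);
\draw[<->] (6.2,0) -- node[right] {$\alpha+\rho$} (6.2,2.4);
\draw[<->] (-0.2,2) -- node[left] {$\rho$} (-0.2,2.4);
\draw[<->] (1,-0.25) -- node[below] {$\varepsilon$} (2,-0.25);
\node[circle,fill,inner sep=1.2pt,label=left:{$p$}] at (2.25,1.2) {};
\node[circle,fill,inner sep=1.2pt,label=left:{$q$}] at (3.25,1.2) {};
\end{tikzpicture}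
\caption{The preimage (shaded) of a box of height $\rho$ under a planar shear with amplitude $\alpha$ and wavelength $\varepsilon$. It is a $2$-cell that comes within $\varepsilon$ of every point of the box of height $\alpha+\rho$. The points $p$ and $q$ are at distance $\varepsilon$, but every path between them in the band has diameter at least $\alpha-\rho$.}\label{fig:band}
\end{figure}

The difficulty is local connectivity. A small sphere in a fiber bounds a small disk in some cell $N_l$, and we want to push this disk into $N_{l+1}$, then into $N_{l+2}$, and so on, by summable amounts. To push a disk from a box into a band one moves the vertices of a fine triangulation into the band and then fills in the simplices, so small spheres in the band must bound small disks in the band. In the plane this fails. Let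
\[
\omega(x)=2\operatorname{dist}(x,\mathbb Z),\qquad x\in\mathbb R,
\]
and take $n=2$, $\lambda=\omega$. A path in the band from a point $p$ to the point $q=p+(\varepsilon,0)$ passes over a full period, hence over a zero of $\omega(\hat w/\varepsilon)$, where $w_2\ge-\rho$, and over a maximum, where $w_2\le-\alpha$. Its diameter is at least $\alpha-\rho$.

In higher dimensions a path can go around. Points of the band in a ball of radius $r$ have nearly the same last coordinate, so their values of $\lambda$ lie in an interval $J$ of length about $(2r+\rho)/\alpha$, and a path over $\lambda^{-1}(J)$ lifts to a path in the band whose last coordinate varies little. What is needed is a periodic function $\lambda$ such that, for every interval $J$, however short, spheres of dimension $\le k$ in $\lambda^{-1}(J)$ bound disks in $\lambda^{-1}(J)$ at the cost of about one period. For $k=0$ such a function exists on $\mathbb R^3$.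

\begin{example}\label{ex:median}
For $z\in\mathbb R^3$ let $\lambda(z)$ be the median of $\omega(z_1),\omega(z_2),\omega(z_3)$. We claim that two points of $\lambda^{-1}(J)\cap B(z,r)$ are joined by a path in $\lambda^{-1}(J)\cap B(z,r+\frac12)$, for every interval $J\subset[0,1]$. Cut $\mathbb R^3$ into cubes of side $\frac12$ with vertices in $(\frac12\mathbb Z)^3$. On each cube, $x_i=\omega(z_i)$ are affine coordinates that identify it with $[0,1]^3$. There the level set $\{\lambda=s\}$ is the union of the six rectangles $\{x_i\le s=x_j\le x_l\}$, where $(i,j,l)$ runs over the permutations of $(1,2,3)$. Each rectangle is convex and contains $(s,s,s)$, so each point of $\lambda^{-1}(J)$ in the cube is joined to the diagonal within its level set, and the part of the diagonal with $s\in J$ is a segment in $\lambda^{-1}(J)$. Thus $\lambda^{-1}(J)$ meets each cube in a path connected set. This set meets all six faces, since the point $x_i=0$, $x_j=s$, $x_l=1$ lies on the faces $x_i=0$ and $x_l=1$; hence the pieces in two cubes with a common face intersect. The cubes that meet $B(z,r)$ form a rectangular block contained in $B(z,r+\frac12)$,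 and any two of them are joined by a chain of cubes of the block with consecutive common faces. This proves the claim.
\end{example}

The extreme level sets of the median are two families of lines: $\lambda^{-1}(0)$ consists of the points with at least two integer coordinates, and $\lambda^{-1}(1)$ of the points with at least two coordinates in $\frac12+\mathbb Z$. Lines do not separate $\mathbb R^3$, and this is the form of the argument that generalizes. The complement of the two extreme level sets can be pushed onto $\lambda^{-1}(J)$ inside each small cube, and a $(k+1)$-disk in general position misses both extreme level sets when each has codimension at least $k+2$.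

\section{The oscillating function}\label{sec:lambda}

Fix $k\ge0$, let $d=n-1\ge2k+3$ and $p=k+2$. A \emph{branch} is an interval $[e,e+\frac12]$ with $e\in\frac12\mathbb Z$; the function $\omega$ maps each branch affinely onto $[0,1]$. For $z\in\mathbb R^d$ let
\[
\lambda(z)=\text{the $p$-th smallest of the numbers }\omega(z_1),\dots,\omega(z_d).
\]
We use two properties of the $p$-th smallest entry $x_{(p)}$ of a vector $x\in[0,1]^d$. It is $1$-Lipschitz: if $|x-x'|\le\eta$, then at least $p$ entries of $x'$ are $\le x_{(p)}+\eta$, so $x'_{(p)}\le x_{(p)}+\eta$, and symmetrically. It commutes with every nondecreasing function $\psi$: at least $p$ of the numbers $\psi(x_i)$ are $\le\psi(x_{(p)})$ and at least $d-p+1$ of them are $\ge\psi(x_{(p)})$, so their $p$-th smallest is $\psi(x_{(p)})$. Since $\omega$ is $2$-Lipschitz, so is $\lambda$.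

The set $\Gamma_0=\lambda^{-1}(0)$ consists of the points with at least $p$ integer coordinates, and $\Gamma_1=\lambda^{-1}(1)$ of the points with at least $d-p+1$ coordinates in $\frac12+\mathbb Z$. Both are locally finite unions of affine subspaces, of codimensions
\begin{equation}\label{eq:codim}
p=k+2\qquad\text{and}\qquad d-p+1=d-k-1\ge k+2 .
\end{equation}
They are the $(d-k-2)$-skeleton of the unit cubical tiling of $\mathbb R^d$ and the $(k+1)$-skeleton of the dual tiling. The inequality in \eqref{eq:codim} is the only place where $n\ge2k+4$ is used, and it is used through the next lemma.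

\begin{lemma}[General position]\label{lem:gp}
Let $C\subset\mathbb R^d$ be convex with nonempty interior, let $m\ge0$, and let $G$ be a finite union of affine subspaces of codimension $\ge m+2$. Every map $\sigma:S^m\to C\setminus G$ extends in $C\setminus G$.
\end{lemma}

\begin{proof}
Fix $v_0\in C$ and let $\tau_0(tx)=(1-t)v_0+t\sigma(x)$ for $x\in S^m$, $t\in[0,1]$. This is an extension $\tau_0:D^{m+1}\to C$ of $\sigma$, and it suffices if $G=\emptyset$. Otherwise let $\eta=\operatorname{dist}(\sigma(S^m),G)>0$. We first find $\tau_1:D^{m+1}\to C\setminus G$ with $|\tau_1-\tau_0|<\eta/4$ everywhere, ignoring the boundary values.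

Triangulate $D^{m+1}$ so that $\tau_0$ maps each simplex to a set of diameter $<\eta/8$. For each vertex $v$ choose a point $v'\in C\cap B(\tau_0(v),\eta/8)$, and let $\tau_1$ be the map that is affine on simplices with $\tau_1(v)=v'$. It maps into $C$ by convexity. If $x$ lies in a simplex with vertices $v_j$, then $|v_j'-\tau_0(x)|<\eta/4$ for all $j$, so $|\tau_1(x)-\tau_0(x)|<\eta/4$. Let $\Delta$ be an $(m+1)$-simplex with vertices $v_0,\dots,v_{m+1}$, let $E$ be one of the subspaces, and let $L:\mathbb R^d\to\mathbb R^q$ be an affine surjection with $L^{-1}(0)=E$ and $q\ge m+2$. If $\tau_1(\Delta)$ meets $E$, then a convex combination of $L(v_0'),\dots,L(v_{m+1}')$ vanishes, so the Gram determinant of these $m+2$ vectors is zero. This determinant is a polynomial in the coordinates of the points $v'$, and it is not the zero polynomial because $L$ is onto and $m+2\le q$. The product of these polynomials over the finitely many pairs $(\Delta,E)$ is a nonzero polynomial, so it does not vanish identically on any nonempty open set. Each set $C\cap B(\tau_0(v),\eta/8)$ has nonempty interior, because a segment from a point of $C$ to an interior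 point of $C$ consists, apart from its first point, of interior points. Hence the $v'$ can be chosen so that $\tau_1$ misses $G$.

To restore the boundary values, let $Z=\{x:\operatorname{dist}(\tau_0(x),G)\le\eta/2\}$, a closed set disjoint from $S^m$, and let $\chi:D^{m+1}\to[0,1]$ be continuous, $0$ on $S^m$ and $1$ on $Z$. The map $\tau=(1-\chi)\tau_0+\chi\tau_1$ extends $\sigma$ and takes values in $C$. On $Z$ it equals $\tau_1$, and off $Z$ its distance from $G$ exceeds $\eta/2-\eta/4$.
\end{proof}

The bands of Section~\ref{sec:idea} lie over boxes whose position relative to the period lattice is arbitrary, so the filling must take place inside such a box.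

\begin{proposition}\label{prop:lambda}
Let $Q=\prod_{i=1}^d[a_i,b_i]$ with $b_i-a_i\ge2$ for all $i$.
\begin{enumerate}
\item[(i)] For $z\in Q$ and $s\in[0,1]$ there is $z'\in Q$ with $\lambda(z')=s$ and $|z-z'|\le1$.
\item[(ii)] Let $J\subset[0,1]$ be a nonempty relatively open interval, $u\in\mathbb R^d$, $r>0$ and $0\le m\le k$. Every map $\sigma:S^m\to Q\cap B(u,r)\cap\lambda^{-1}(J)$ extends in $Q\cap B(u,r+1)\cap\lambda^{-1}(J)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) One of $z_i-a_i$ and $b_i-z_i$ is at least $1$, so $[a_i,b_i]$ contains an interval of length $1$ with endpoint $z_i$. On it $\omega$ takes every value in $[0,1]$. Choose $z_i'$ there with $\omega(z_i')=s$, for every $i$.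

(ii) Choose a compact interval $[s_0,s_1]\subset J$ that contains $\lambda(\sigma(S^m))$. We shall fill the sphere by a disk that misses the extreme level sets and then squeeze the disk into $\lambda^{-1}[s_0,s_1]$ by moving each coordinate within its branch. The squeeze can leave $Q$: if $b_i$ is slightly larger than an integer and $\omega(b_i)<s_0$, then raising $\omega(z_i)$ toward $s_0$ at $z_i=b_i$ moves $z_i$ to the right. We therefore first cut off the end segments of this kind.

\emph{Step 1: trimming the box.} Let $e_i$ be the largest element of $\frac12\mathbb Z$ with $e_i\le b_i$. Then $\omega$ is monotone on $[e_i,b_i]$ and $\omega(e_i)\in\{0,1\}$. Put $b_i^\sharp=e_i$ if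
\[
\omega(e_i)=0\text{ and }\omega(b_i)<s_0,\qquad\text{or}\qquad\omega(e_i)=1\text{ and }\omega(b_i)>s_1,
\]
and $b_i^\sharp=b_i$ otherwise. Define $a_i^\sharp$ by the mirror-image rule under $x\mapsto-x$, which preserves $\omega$. On each removed segment, including its endpoints, either $\omega<s_0$ throughout or $\omega>s_1$ throughout. Each removed segment is shorter than $\frac12$, so the sides of $Q^\sharp=\prod_i[a_i^\sharp,b_i^\sharp]$ have length at least $1$. Let $\mu:Q\to Q^\sharp$ be the coordinatewise nearest-point retraction and $\mu_t=(1-t)\,\mathrm{id}+t\mu$ for $t\in[0,1]$. These maps take $Q$ into $Q$ and move points by at most $\frac12$.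

If $\lambda(z)\in[s_0,s_1]$, then $\lambda(\mu_t(z))=\lambda(z)$. Indeed, a coordinate that moves stays in a removed segment. So the number $\nu$ of coordinates with $\omega<s_0$, the set $I$ of coordinates with $\omega\in[s_0,s_1]$, and the values of $\omega$ on $I$ are the same for $z$ and $\mu_t(z)$. The hypothesis $\lambda(z)\in[s_0,s_1]$ means $\nu<p\le\nu+\#I$, and then at both points $\lambda$ is the $(p-\nu)$-th smallest of the values of $\omega$ on $I$. Hence $\mu_t\sigma$ is a homotopy in $Q\cap B(u,r+\frac12)\cap\lambda^{-1}[s_0,s_1]$ from $\sigma$ to a map $\sigma_1=\mu\sigma$ into $C\cap\lambda^{-1}[s_0,s_1]$, where $C=Q^\sharp\cap B(u,r+\frac12)$.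

\emph{Step 2: filling off the extreme level sets.} Let $G$ be the union of $\Gamma_0$, included only if $s_0>0$, and $\Gamma_1$, included only if $s_1<1$. Then $\sigma_1$ misses $G$. The set $C$ is convex and bounded, and it has nonempty interior because it is a nonempty intersection of an open set with a box that is the closure of its interior. Only finitely many of the affine subspaces that make up $G$ meet $C$, and by \eqref{eq:codim} they have codimension $\ge k+2\ge m+2$. Lemma~\ref{lem:gp} extends $\sigma_1$ to a map $\tau:D^{m+1}\to C\setminus G$.

\emph{Step 3: squeezing.} We construct a continuous map $\Psi:Q^\sharp\setminus G\to Q^\sharp\cap\lambda^{-1}[s_0,s_1]$ that is the identity on $\lambda^{-1}[s_0,s_1]$ and moves points by at most $\frac12$. The idea is to apply one monotone reparametrization of $[0,1]$ to all the numbers $\omega(z_i)$, chosen to carry $\lambda(z)$ into $[s_0,s_1]$. Let $\Sigma$ be $[0,1]$ with $0$ removed if $s_0>0$ and $1$ removed if $s_1<1$, so that $\lambda(Q^\sharp\setminus G)\subset\Sigma$. For $s\in\Sigma$ define $\psi_s:[0,1]\to[0,1]$ by $\psi_s(x)=x$ if $s_0\le s\le s_1$, and by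
\begin{align*}
\psi_s(x)&=\max\Big\{x,\ \min\Big\{\frac{s_0}{s}\,x,\ s_0\Big\}\Big\}&&\text{if }0<s\le s_0,\\
1-\psi_s(x)&=\max\Big\{1-x,\ \min\Big\{\frac{1-s_1}{1-s}\,(1-x),\ 1-s_1\Big\}\Big\}&&\text{if }s_1\le s<1 .
\end{align*}
At $s=s_0$ the first formula reads $\max\{x,\min\{x,s_0\}\}=x$, and at $s=s_1$ the second reduces to the identity in the same way, so $\psi_s(x)$ is well defined and continuous on $\Sigma\times[0,1]$. Each $\psi_s$ is nondecreasing and fixes $0$ and $1$. The first formula gives $\psi_s(s)=s_0$ and the second gives $\psi_s(s)=s_1$, so $\psi_s(s)\in[s_0,s_1]$ for all $s\in\Sigma$. Finally,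
\begin{equation}\label{eq:psi}
\psi_s(x)>x\ \Rightarrow\ \psi_s(x)\le s_0,\qquad\psi_s(x)<x\ \Rightarrow\ \psi_s(x)\ge s_1 .
\end{equation}
This is where $G$ has to be avoided: a map that fixes $0$ cannot raise the level $s=0$ to $s_0>0$.

For $z\in Q^\sharp\setminus G$ and $s=\lambda(z)$ let $\Psi(z)=z'$, where $z_i'$ is the point of the branch of $z_i$ with $\omega(z_i')=\psi_s(\omega(z_i))$. If $z_i\in\frac12\mathbb Z$, then $z_i$ lies in two branches, and both give $z_i'=z_i$ because $\psi_s$ fixes $0$ and $1$. Thus $(s,z_i)\mapsto z_i'$ is well defined, and it is continuous on each set $\Sigma\times(\text{branch})$; these sets form a locally finite closed cover of $\Sigma\times\mathbb R$, so $\Psi$ is continuous. It moves points by at most $\frac12$, it is the identity where $\lambda\in[s_0,s_1]$, and $\lambda(\Psi(z))=\psi_s(\lambda(z))=\psi_s(s)\in[s_0,s_1]$ because $\psi_s$ is nondecreasing.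

It remains to show $z_i'\in[a_i^\sharp,b_i^\sharp]$. This holds if $z_i\in\frac12\mathbb Z$ or if the branch of $z_i$ lies in $[a_i^\sharp,b_i^\sharp]$. Otherwise $z_i$ is interior to its branch $[e,e+\frac12]$ and an endpoint of $[a_i^\sharp,b_i^\sharp]$ is interior to that branch; by the mirror symmetry we may assume that it is $b_i^\sharp$. Then $a_i^\sharp\le b_i^\sharp-1<e\le z_i'$. Since $b_i^\sharp\notin\frac12\mathbb Z$, no trimming took place at this end, so $b_i^\sharp=b_i$ and $e=e_i$. If $z_i'\le z_i$ we are done, so let $z_i'>z_i$. If $\omega(e)=0$, then $\omega$ is increasing on the branch, so $\omega(z_i')>\omega(z_i)$; by \eqref{eq:psi} and the absence of trimming, $\omega(z_i')\le s_0\le\omega(b_i)$, whence $z_i'\le b_i$. If $\omega(e)=1$, then $\omega$ is decreasing on the branch, so $\omega(z_i')<\omega(z_i)$; now $\omega(z_i')\ge s_1\ge\omega(b_i)$, and again $z_i'\le b_i$.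

The map $\Psi\tau$ extends $\sigma_1$ and takes values in $Q^\sharp\cap B(u,r+1)\cap\lambda^{-1}[s_0,s_1]$. Following the homotopy $\mu_t\sigma$ on a collar of $S^m$ and $\Psi\tau$ on the inner disk gives the required extension of $\sigma$.
\end{proof}

\begin{remark}\label{rem:range}
No other order statistic improves the range in (ii). Let $\lambda$ be the $p$-th smallest of the $\omega(z_i)$ with $p\le k+1$, and consider the sphere of dimension $p-1\le k$ on which $z_1^2+\dots+z_p^2=\frac1{16}$ and all other coordinates equal $\frac14$. Its points have fewer than $p$ integer coordinates, so it lies in $\lambda^{-1}(0,1]$. It does not extend in $\lambda^{-1}(0,1]$, because that set misses $\{z_1=\dots=z_p=0\}$ and an extension would project to a null-homotopy of a round sphere in $\mathbb R^p\setminus\{0\}$. Translation by $(\frac12,\dots,\frac12)$ turns $\omega$ into $1-\omega$ and gives the same obstruction when $d-p+1\le k+1$. So (ii) forces $k+2\le p\le d-k-1$, that is, $n=d+1\ge2k+4$. This limits the present family of functions and says nothing about the existence of decompositions for smaller $n$. A lower bound on the sides of $Q$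 is needed already in (i), since $\lambda<1$ on a small box around an integer point.
\end{remark}

\section{The map $f$ and its fibers}\label{sec:f}

For $l\ge1$ let $c(l)\in\{1,\dots,n\}$ be the index with $c(l)\equiv l\pmod n$; it is the direction of the $l$-th shear. When a direction $c$ is fixed, $\hat w\in\mathbb R^{n-1}$ denotes $w\in\mathbb R^n$ with the $c$-th coordinate deleted. Given $\alpha_l,\varepsilon_l>0$, let
\[
g_l(w)=w+\alpha_l\,\lambda(\hat w/\varepsilon_l)\,e_c,\qquad c=c(l).
\]
Since $g_l$ does not change $\hat w$, it is a homeomorphism with inverse $v\mapsto v-\alpha_l\lambda(\hat v/\varepsilon_l)e_c$. Both maps are Lipschitz with constant $1+2\alpha_l/\varepsilon_l$. Put $f_0=\mathrm{id}$, $f_l=g_l\circ\dots\circ g_1$, $\Lambda_0=1$ and $\Lambda_l=\prod_{j\le l}(1+2\alpha_j/\varepsilon_j)$. Then $\Lambda_l$ is a Lipschitz constant for $f_l$ and for $f_l^{-1}$.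

\subsection*{Choice of parameters}
The $l$-th band is studied in the coordinates $f_{l-1}$, and errors made there are magnified by $\Lambda_{l-1}$ when they are carried back. Two lengths produce errors: the wavelength $\varepsilon_l$, and the height of the band, which is the total amplitude $\alpha_{l+n}+\alpha_{l+2n}+\cdots$ of the later shears in the same direction. Both must be small compared with $1/\Lambda_{l-1}$. On the other hand, Proposition~\ref{prop:lambda} requires the box under the band to be at least two wavelengths wide, and its widths are governed by $\alpha_{l+1},\dots,\alpha_{l+n-1}$. These demands are compatible if each amplitude is fixed $n$ steps ahead of its use.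

Let $K=3k+4$ and $\alpha_1=\dots=\alpha_n=\kappa$. At step $l\ge1$ the numbers $\Lambda_{l-1}$ and $\alpha_1,\dots,\alpha_{l+n-1}$ are known. Choose $\alpha_{l+n}>0$ and $\varepsilon_l>0$ with
\begin{gather}
\alpha_{l+n}\le\tfrac12\alpha_l,\qquad K\Lambda_{l-1}\cdot2\alpha_{l+n}\le\kappa2^{-l-3},\label{eq:alpha}\\
2\varepsilon_l\le\min(\alpha_{l+1},\dots,\alpha_{l+n-1}),\qquad K\Lambda_{l-1}\,\varepsilon_l\le\kappa2^{-l-3}.\label{eq:eps}
\end{gather}
This defines $g_l$, $f_l$ and $\Lambda_l$, and the recursion continues.

For $l\ge0$ and $1\le c\le n$ let $\rho_{l,c}=\sum_{j>l,\ c(j)=c}\alpha_j$ be the amplitude that remains in direction $c$ after step $l$, and let $R_l=\prod_c[0,\rho_{l,c}]$. The amplitudes in a fixed direction at least halve each time, so $\kappa\le\rho_{0,c}\le2\kappa$, each $\rho_{l,c}$ is positive, $\max_c\rho_{l,c}\to0$ as $l\to\infty$, and $\rho_{l,c(l)}\le2\alpha_{l+n}$. Put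
\[
\beta_l=\max(\varepsilon_l,\rho_{l,c(l)}),\qquad\theta_l=K\Lambda_{l-1}\beta_l,\qquad\Theta_l=\sum_{j>l}\theta_j .
\]
By \eqref{eq:alpha} and \eqref{eq:eps}, $\theta_l\le\kappa2^{-l-3}$, so $\Theta_0\le\kappa/8$ and $\Theta_l\to0$. For $c\ne c(l)$ the first index after $l$ with direction $c$ lies in $\{l+1,\dots,l+n-1\}$. Therefore
\begin{equation}\label{eq:rho}
\rho_{l-1,c}=\rho_{l,c}\ge2\varepsilon_l\quad(c\ne c(l)),\qquad\rho_{l-1,c(l)}=\rho_{l,c(l)}+\alpha_l .
\end{equation}

\subsection*{The limit}
The shear $g_j$ adds to a point a vector $s\alpha_je_{c(j)}$ with $0\le s\le1$, so $f_j(x)-f_l(x)\in R_l$ for $j\ge l$. Hence the $f_l$ converge uniformly to a continuous map $f$, and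
\begin{equation}\label{eq:limit}
f(x)-f_l(x)\in R_l\quad(l\ge0),\qquad f(x)-x\in R_0\subset[0,2\kappa]^n .
\end{equation}

\subsection*{Fibers}
Fix $y\in\mathbb R^n$ and let
\[
P_l=y-R_l=\prod_c[y_c-\rho_{l,c},\,y_c],\qquad N_l=N_l(y)=f_l^{-1}(P_l),\qquad W_l=g_l^{-1}(P_l).
\]
The box $P_l$ has positive sides, so $N_l$ is an $n$-cell. In the coordinates $f_{l-1}$ we have $f_{l-1}(N_{l-1})=P_{l-1}$ and $f_{l-1}(N_l)=W_l$. Let $l\ge1$ and $c=c(l)$, and write points as $w=(\hat w,w_c)$. By \eqref{eq:rho} there is one box $\hat P\subset\mathbb R^{n-1}$, with all sides $\ge2\varepsilon_l$, such that $P_{l-1}=\hat P\times[y_c-\rho_{l,c}-\alpha_l,\,y_c]$ and $P_l=\hat P\times[y_c-\rho_{l,c},\,y_c]$. Thus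
\begin{equation}\label{eq:band}
w\in W_l\iff\hat w\in\hat P\ \text{ and }\ w_c+\alpha_l\lambda(\hat w/\varepsilon_l)\in[y_c-\rho_{l,c},\,y_c].
\end{equation}
Since $0\le\lambda\le1$, this gives $W_l\subset P_{l-1}$, that is, $N_l\subset N_{l-1}$. Moreover
\begin{equation}\label{eq:fiber}
f^{-1}(y)=\bigcap_{l\ge0}N_l(y).
\end{equation}
If $f(x)=y$, then $f_l(x)=y-(f(x)-f_l(x))\in P_l$ by \eqref{eq:limit}. Conversely, if $f_l(x)\in P_l$ for all $l$, then $|f_l(x)-y|\le\max_c\rho_{l,c}\to0$, so $f(x)=y$.

\section{Pushing disks into a fiber}\label{sec:push}

The point $y$ remains fixed, and none of the bounds in this section depends on it. We first translate Proposition~\ref{prop:lambda} into a statement about the band $W_l\subset P_{l-1}$.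

\begin{lemma}\label{lem:band}
Let $l\ge1$.
\begin{enumerate}
\item[(a)] For every $w\in P_{l-1}$ there is $w'\in W_l$ with $|w-w'|\le\beta_l$.
\item[(b)] For $0\le m\le k$, $u\in\mathbb R^n$ and $r>0$, every map $\sigma:S^m\to W_l\cap B(u,r)$ extends in $W_l\cap B(u,r+\beta_l)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $c=c(l)$, $\alpha=\alpha_l$, $\varepsilon=\varepsilon_l$, $\rho=\rho_{l,c}$. The box $Q=\varepsilon^{-1}\hat P$ has sides $\ge2$, so Proposition~\ref{prop:lambda} applies to it.

(a) We have $w_c\in[y_c-\rho-\alpha,y_c]$. Let $s=0$ if $w_c\ge y_c-\rho$ and $s=(y_c-\rho-w_c)/\alpha$ otherwise. Then $s\in[0,1]$ and $w_c+\alpha s\in[y_c-\rho,y_c]$. Part (i) of the proposition gives $\hat w'\in\hat P$ with $|\hat w'-\hat w|\le\varepsilon$ and $\lambda(\hat w'/\varepsilon)=s$. The point $w'=(\hat w',w_c)$ lies in $W_l$ by \eqref{eq:band}.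

(b) Write $\sigma=(\hat\sigma,\sigma_c)$ and let $\zeta=\sigma_c+\alpha\lambda(\hat\sigma/\varepsilon):S^m\to[y_c-\rho,y_c]$, the $c$-th coordinate of $g_l\sigma$. We extend $\hat\sigma$ and $\zeta$ separately; the point is to control $\lambda$ along the extension of $\hat\sigma$, because it determines the $c$-th coordinate up to $\rho$. Since $|\sigma_c-u_c|<r$, the function $\lambda(\hat\sigma/\varepsilon)=(\zeta-\sigma_c)/\alpha$ takes values in
\[
J=\Big(\frac{y_c-\rho-u_c-r}{\alpha},\ \frac{y_c-u_c+r}{\alpha}\Big)\cap[0,1],
\]
a nonempty relatively open interval. Apply part (ii) of the proposition to $\hat\sigma/\varepsilon$, which maps into $Q\cap B(\hat u/\varepsilon,r/\varepsilon)$, and rescale. This extends $\hat\sigma$ to $\hat\tau:D^{m+1}\to\hat P\cap B(\hat u,r+\varepsilon)$ with $\lambda(\hat\tau/\varepsilon)\in J$. Extend $\zeta$ to $\tilde\zeta:D^{m+1}\to[y_c-\rho,y_c]$ by the Tietze theorem and put $\tau_c=\tilde\zeta-\alpha\lambda(\hat\tau/\varepsilon)$. Then $\tau=(\hat\tau,\tau_c)$ extends $\sigma$ and maps into $W_l$ by \eqref{eq:band}. From the endpoints of $J$,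
\begin{align*}
\tau_c&>(y_c-\rho)-(y_c-u_c+r)=u_c-r-\rho,\\
\tau_c&<y_c-(y_c-\rho-u_c-r)=u_c+r+\rho .
\end{align*}
Hence $\tau$ maps into $B(u,r+\max(\varepsilon,\rho))=B(u,r+\beta_l)$.
\end{proof}

The lemma does not say that small spheres in $W_l$ bound comparably small disks; it loses the fixed amount $\beta_l$. This is harmless, because a disk of dimension $\le k+1$ is rebuilt in at most $k+2$ stages and so moves by a bounded multiple of $\beta_l$. We use the convention that $D^0$ is a point and $\partial D^0=\emptyset$.

\begin{lemma}\label{lem:step}
Let $0\le q\le k+1$ and $l\ge1$, and let $\sigma:D^q\to N_{l-1}$ satisfy $\sigma(\partial D^q)\subset N_l$. Then there is $\sigma':D^q\to N_l$ with $\sigma'=\sigma$ on $\partial D^q$ and $|\sigma'-\sigma|\le\theta_l$.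
\end{lemma}

\begin{proof}
Let $\beta=\beta_l$ and $\tau=f_{l-1}\sigma:D^q\to P_{l-1}$, so that $\tau(\partial D^q)\subset W_l$. Triangulate $D^q$, with $\partial D^q$ a subcomplex, so finely that $\tau$ maps each simplex to a set of diameter $<\beta$. Let $X_i$ be the union of $\partial D^q$ and the $i$-skeleton. We construct $\tau':X_i\to W_l$ by induction on $i$, with $\tau'=\tau$ on $\partial D^q$ and $|\tau'-\tau|\le(1+3i)\beta$ on $X_i$.

For $i=0$ define $\tau'$ on the vertices outside $\partial D^q$ by Lemma~\ref{lem:band}(a). Suppose $\tau'$ is defined on $X_i$ with $i<q$. Let $\Delta$ be an $(i+1)$-simplex not contained in $\partial D^q$; its boundary lies in $X_i$ and its interior misses $X_i$. Fix $x_0\in\Delta$. For $x\in\partial\Delta$,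
\[
|\tau'(x)-\tau(x_0)|\le|\tau'(x)-\tau(x)|+|\tau(x)-\tau(x_0)|<(2+3i)\beta .
\]
Since $\partial\Delta\cong S^i$ and $i\le k$, Lemma~\ref{lem:band}(b) extends $\tau'$ over $\Delta$ with values in $W_l\cap B(\tau(x_0),(3+3i)\beta)$. For $x\in\Delta$ this gives $|\tau'(x)-\tau(x)|<(4+3i)\beta=(1+3(i+1))\beta$, which completes the induction.

On $X_q=D^q$ we obtain $|\tau'-\tau|\le(1+3q)\beta\le K\beta$. The map $\sigma'=f_{l-1}^{-1}\tau'$ takes values in $f_{l-1}^{-1}(W_l)=N_l$, agrees with $\sigma$ on $\partial D^q$, and satisfies $|\sigma'-\sigma|\le\Lambda_{l-1}K\beta_l=\theta_l$.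
\end{proof}

\begin{lemma}\label{lem:push}
Let $0\le q\le k+1$ and $l\ge0$, and let $\sigma:D^q\to N_l(y)$ satisfy $\sigma(\partial D^q)\subset f^{-1}(y)$. Then there is $\sigma_\infty:D^q\to f^{-1}(y)$ with $\sigma_\infty=\sigma$ on $\partial D^q$ and $|\sigma_\infty-\sigma|\le\Theta_l$. In particular, every point of $N_l(y)$ is within $\Theta_l$ of a point of $f^{-1}(y)$.
\end{lemma}

\begin{proof}
By \eqref{eq:fiber}, $\sigma(\partial D^q)\subset N_j$ for all $j$. Starting from $\sigma_l=\sigma$, Lemma~\ref{lem:step} gives maps $\sigma_j:D^q\to N_j$, $j\ge l$, that agree with $\sigma$ on $\partial D^q$ and satisfy $|\sigma_{j+1}-\sigma_j|\le\theta_{j+1}$. They converge uniformly to a map $\sigma_\infty$ with $|\sigma_\infty-\sigma|\le\Theta_l$. Since $N_j$ is closed and contains the images of $\sigma_j,\sigma_{j+1},\dots$, it contains the image of $\sigma_\infty$; by \eqref{eq:fiber} this image lies in $f^{-1}(y)$. The last sentence is the case $q=0$.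
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{Surjectivity and} (1). The last sentence of Lemma~\ref{lem:push} with $l=0$ shows $f^{-1}(y)\ne\emptyset$. The displacement bound is \eqref{eq:limit}; it makes preimages of bounded sets bounded, so $f$ is proper. The maps $f_l$ are bi-Lipschitz homeomorphisms that converge uniformly to $f$.

(2) Let $f(x)=y$ and $\eta>0$. We show that $f(B(x,\eta))$ contains a neighborhood of $y$. Choose $l$ with $\Theta_l<\eta/2$, and let $y'$ satisfy $\Lambda_l|y'-y|<\eta/2$. The boxes $y-R_l$ and $y'-R_l$ are translates of each other, which suggests the point $x_l=f_l^{-1}(f_l(x)+y'-y)$. Since $f_l(x)\in y-R_l$, we have $f_l(x_l)\in y'-R_l$, that is, $x_l\in N_l(y')$; also $|x_l-x|\le\Lambda_l|y'-y|<\eta/2$. Lemma~\ref{lem:push} gives $x'\in f^{-1}(y')$ with $|x'-x_l|\le\Theta_l<\eta/2$, so $x'\in B(x,\eta)$ and $f(x')=y'$.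

(3) By \eqref{eq:fiber} the fiber is the intersection of the nested $n$-cells $N_l(y)$, and it is cell-like by Lemma~\ref{lem:maps}(b). It lies in $N_0(y)=y-R_0$, which has diameter $\le2\kappa$. The points $y$ and $y-\kappa e_1$ belong to $N_0(y)$ because $\rho_{0,1}\ge\kappa$. By Lemma~\ref{lem:push} each is within $\Theta_0\le\kappa/8$ of the fiber, so the diameter of the fiber is at least $\kappa-2\kappa/8=\frac34\kappa$.

(4) Given $\eta>0$, choose $l$ with $2\Theta_l<\eta/2$ and let $\delta=\eta/(2\Lambda_l^2)$; neither depends on $y$. Let $\sigma:S^m\to f^{-1}(y)$ with $m\le k$ have diameter $<\delta$. Then $f_l\sigma$ maps into the convex box $P_l$ and has diameter $<\Lambda_l\delta$. Coning from a point of the image extends $f_l\sigma$ to a map of $D^{m+1}$ into the convex hull of $f_l\sigma(S^m)$, which lies in $P_l$ and has the same diameter as $f_l\sigma(S^m)$. Applying $f_l^{-1}$ gives an extension $D^{m+1}\to N_l(y)$ of $\sigma$ of diameter $<\Lambda_l^2\delta=\eta/2$. Lemma~\ref{lem:push} with $q=m+1\le k+1$ replaces it by an extension $D^{m+1}\to f^{-1}(y)$ of diameter $<\eta/2+2\Theta_l<\eta$. This completes the proof.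 \hfill$\square$

\begin{remark}\label{rem:use}
Surjectivity and properties (1)--(3) use Lemma~\ref{lem:push} only for $q=0$, hence only Lemma~\ref{lem:band}(a) and Proposition~\ref{prop:lambda}(i), whose proof places no restriction on $d\ge1$ or on the order statistic. The hypothesis $n\ge2k+4$ serves (4) alone. The assumption $\kappa\le1$ is a normalization that the proof does not use.
\end{remark}

\section{Manifolds and tori}\label{sec:manifolds}

Since $f$ moves points by a bounded amount, it can be compressed into an open ball and extended by the identity. The elements then shrink to points at the boundary of the ball.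

\begin{proposition}\label{prop:manifold}
If $n\ge2k+4$, every nonempty Hausdorff $n$-manifold $M$ without boundary has a nontrivial continuous decomposition $H$ into cell-like $LC^k$ sets with $M/H\cong M$.
\end{proposition}

\begin{proof}
Let $\|\cdot\|$ be the Euclidean norm, $\mathbb B$ the open Euclidean unit ball, and $\gamma:\mathbb R^n\to\mathbb B$ the homeomorphism $\gamma(x)=x/(1+\|x\|)$; note that $1-\|\gamma(x)\|=1/(1+\|x\|)$. If $\|x-x'\|\le L$, then
\[
\|\gamma(x)-\gamma(x')\|\le\frac{\|x-x'\|}{1+\|x\|}+\|x'\|\,\frac{\big|\,\|x'\|-\|x\|\,\big|}{(1+\|x\|)(1+\|x'\|)}\le2L\,(1-\|\gamma(x)\|),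
\]
and the same bound holds with $x'$ in place of $x$ on the right. Let $L=2\kappa\sqrt n$, so that $\|f(x)-x\|\le L$, and let $\Phi=\gamma f\gamma^{-1}:\mathbb B\to\mathbb B$. Then
\begin{equation}\label{eq:ball}
\|\Phi(v)-v\|\le2L\min\{1-\|v\|,\ 1-\|\Phi(v)\|\}\qquad(v\in\mathbb B).
\end{equation}

Let $\varphi:U\to\mathbb R^n$ be a chart onto $\mathbb R^n$, and put $O=\varphi^{-1}(\mathbb B)$ and $C=\varphi^{-1}(\overline{\mathbb B})$. The set $C$ is compact, hence closed because $M$ is Hausdorff. Define $F=\varphi^{-1}\Phi\varphi$ on $O$ and $F=\mathrm{id}$ on $M\setminus O$. By the first bound in \eqref{eq:ball}, $\Phi$ extends continuously by the identity to $\overline{\mathbb B}$. So $F$ is continuous on the closed sets $C$ and $M\setminus O$, which cover $M$, and therefore on $M$. It is surjective because $\Phi$ is. It is closed: for closed $Z\subset M$ the set $F(Z)=F(Z\cap C)\cup(Z\setminus O)$ is the union of a compact set and a closed set.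

To see that $F$ is open, let $V\subset M$ be open and $x\in V$; we show that $F(V)$ is a neighborhood of $F(x)$. If $x\in O$, then $F(V\cap O)$ is open because $\Phi$ is open. If $x\notin C$, then $F(V)\supset V\setminus C$, an open set that contains $x=F(x)$. Let $x\in C\setminus O$, so that $\|\varphi(x)\|=1$ and $F(x)=x$. Choose $r>0$ such that $V$ contains all $x'\in U$ with $\|\varphi(x')-\varphi(x)\|<r$, and let $y\in U$ satisfy $(1+2L)\|\varphi(y)-\varphi(x)\|<r$. If $y\notin O$, then $y\in V$ and $y=F(y)$. If $y\in O$, choose $x'\in O$ with $F(x')=y$. The second bound in \eqref{eq:ball} gives $\|\varphi(x')-\varphi(y)\|\le2L(1-\|\varphi(y)\|)\le2L\|\varphi(x)-\varphi(y)\|$, so $\|\varphi(x')-\varphi(x)\|<r$ and $x'\in V$. In both cases $y\in F(V)$.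

The fibers of $F$ are the points of $M\setminus O$ and the images of the fibers of $f$ under the embedding $\varphi^{-1}\gamma:\mathbb R^n\to M$. The latter are nondegenerate, compact, $LC^k$, and nested intersections of $n$-cells. Lemma~\ref{lem:maps} finishes the proof.
\end{proof}

On a torus the periodicity of $\lambda$ makes the compression unnecessary, and all elements are nondegenerate.

\begin{proposition}\label{prop:torus}
Let $n\ge2k+4$. If $\kappa\le\frac18$ and every $\varepsilon_l$ is the reciprocal of an integer, then $f$ induces an open map $\bar f$ of $\mathbb T^n=\mathbb R^n/\mathbb Z^n$ to itself whose fibers are injective images of the sets $f^{-1}(y)$. Thus $\mathbb T^n$ has a continuous decomposition into nondegenerate cell-like $LC^k$ sets.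
\end{proposition}

\begin{proof}
The conditions \eqref{eq:eps} bound $\varepsilon_l$ only from above, so such a choice is possible. For $v\in\mathbb Z^n$ the vector $\hat v/\varepsilon_l$ has integer coordinates and $\lambda$ is $\mathbb Z^{n-1}$-periodic, so $g_l(w+v)=g_l(w)+v$. Hence $f(x+v)=f(x)+v$, and $f$ induces a continuous surjection $\bar f$ with $\bar f\pi=\pi f$, where $\pi:\mathbb R^n\to\mathbb T^n$ is the projection. For open $V\subset\mathbb T^n$ the set $\bar f(V)=\pi f(\pi^{-1}(V))$ is open because $f$ and $\pi$ are open, and $\bar f$ is closed with compact fibers because $\mathbb T^n$ is compact and Hausdorff. From $\pi^{-1}\bar f^{-1}(\pi(y))=\bigcup_{v\in\mathbb Z^n}f^{-1}(y+v)=f^{-1}(y)+\mathbb Z^n$ we get $\bar f^{-1}(\pi(y))=\pi(f^{-1}(y))$. The box $N_0(y)$ has diameter $\le2\kappa\le\frac14$, so $\pi$ embeds it. Thus $\pi(f^{-1}(y))$ is homeomorphic to $f^{-1}(y)$ and is the intersection of the nested $n$-cells $\pi(N_l(y))$. Lemma~\ref{lem:maps} and Corollary~\ref{cor:main} give the last statement.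
\end{proof}

\begin{thebibliography}{1}

\bibitem{cells}
\emph{Continuous decompositions into cells of different dimensions},
\texttt{https://www.projecteuclid.org/download/djvu\_1/euclid.pjm/1102711114}.

\end{thebibliography}
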